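# Keeping the point fixed: a plane that separates two Bishop–Phelps–Bollobás properties

Throughout, $X,Y,Z,W$ are Banach spaces over $\mathbb K\in\{\mathbb R,\mathbb C\}$. We write $B_X$ and $S_X$ for the closed unit ball and the unit sphere, $\mathcal L(X,Y)$ for the bounded linear operators, and $X^*=\mathcal L(X,\mathbb K)$.

## 1. Scalar targets and uniform convexity of the dual

Take a functional $f$ of norm one that almost attains its norm at a point $x\in S_X$, say $|f(x)|>1-\eta$. Is there a norm-one functional $h$ close to $f$ that attains its norm at the same point $x$?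

Not always. Let $X=\ell_1^2$ over $\mathbb R$, $x=(1-s,s)$ with $0<s<\frac12$, and $f=(1,-1)\in S_{\ell_\infty^2}$. Then $f(x)=1-2s$ is as close to $1$ as we like. Both coordinates of $x$ are positive, so the only norm-one functionals with $|h(x)|=1$ are $h=\pm(1,1)$, and both are at distance $2$ from $f$. If we are allowed to move $x$ as well, there is no difficulty: $f$ itself attains its norm at $(1,0)$, which is at distance $2s$ from $x$.

The obstruction is a lack of smoothness of $X$, and uniform smoothness removes it. We recall the notions.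

**Definition (uniform convexity).** A Banach space $E$ is uniformly convex if for every $\varepsilon\in(0,1)$ there is $\eta\in(0,1)$ such that $f,h\in B_E$ and $\|f+h\|>2-\eta$ imply $\|f-h\|<\varepsilon$. We put
$$\delta_E(\varepsilon)=\inf\Big\{1-\Big\|\frac{f+h}2\Big\|:\ f,h\in B_E,\ \|f-h\|\ge\varepsilon\Big\},$$
and say that $E$ has modulus of convexity of power type 2 if $\delta_E(\varepsilon)\ge C\varepsilon^2$ for some $C>0$ and all $\varepsilon\in(0,2]$. Such an $E$ is uniformly convex: $\|f+h\|>2-2\delta_E(\varepsilon)$ forces $\|f-h\|<\varepsilon$.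

**Definition (uniform smoothness).** $X$ is uniformly smooth if $\frac1r\sup\{\|x+ry\|+\|x-ry\|-2:\ x,y\in S_X\}\to0$ as $r\to0^+$. The textbook fact we use is that $X$ is uniformly smooth if and only if $X^*$ is uniformly convex. Hilbert spaces are both; $\ell_1^2$ is neither.

**Proposition 1.** Let $X$ be uniformly smooth. For every $\varepsilon\in(0,1)$ there is $\eta\in(0,1)$ such that, whenever $f\in B_{X^*}$ and $x\in S_X$ satisfy $|f(x)|>1-\eta$, there is $h\in S_{X^*}$ with $h(x)=f(x)/|f(x)|$ and $\|f-h\|<\varepsilon$.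

*Proof.* Let $\eta$ be the number that uniform convexity of $X^*$ gives for $\varepsilon$. Since $\eta<1$, $f(x)\ne0$. By Hahn–Banach there is $h\in S_{X^*}$ with $h(x)=f(x)/|f(x)|$. The numbers $f(x)$ and $h(x)$ have the same argument, so $|(f+h)(x)|=|f(x)|+1>2-\eta$. Hence $\|f+h\|>2-\eta$, and $\|f-h\|<\varepsilon$. $\square$

For later, note what keeping the point costs. In a Hilbert space let $f_0=\langle\cdot,a\rangle$ with $\|a\|=1$, and let $f_0(x)=1-s$ with $\|x\|=1$ and $0\le s\le1$. The only norm-one functional with $f(x)=1$ is $f=\langle\cdot,x\rangle$, and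
$$\|f-f_0\|^2=\|x-a\|^2=2-2\operatorname{Re}\langle x,a\rangle=2s .\tag{1}$$
A defect $s$ in the value costs $\sqrt{2s}$ in the functional.

Now replace the target $\mathbb K$ by a Banach space $Y$. What changes?

## 2. Two properties for operators, and the space $Y$

**Definition (BPBp).** A pair $(X,Y)$ has the Bishop–Phelps–Bollobás property (BPBp) if for every $\varepsilon\in(0,1)$ there is $\eta(\varepsilon)>0$ such that, whenever $T\in\mathcal L(X,Y)$ with $\|T\|=1$ and $x\in S_X$ satisfy $\|Tx\|>1-\eta(\varepsilon)$, there exist $S\in\mathcal L(X,Y)$ with $\|S\|=1$ and $x_0\in S_X$ with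
$$\|Sx_0\|=1,\qquad\|x_0-x\|<\varepsilon,\qquad\|S-T\|<\varepsilon .$$

**Definition (BPBpp).** The pair $(X,Y)$ has the Bishop–Phelps–Bollobás point property (BPBpp) if the same holds with $x_0=x$: for every $\varepsilon\in(0,1)$ there is $\eta(\varepsilon)>0$ such that, whenever $\|T\|=1$, $x\in S_X$ and $\|Tx\|>1-\eta(\varepsilon)$, there is $S$ with $\|S\|=1$, $\|Sx\|=1$ and $\|S-T\|<\varepsilon$.

**Definition (universal range spaces).** $Y$ is a universal BPBp range space if $(X,Y)$ has the BPBp for every Banach space $X$. $Y$ is a universal BPBpp range space if $(X,Y)$ has the BPBpp for every uniformly smooth $X$.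

The restriction to uniformly smooth $X$ is natural: if $(X,Y)$ has the BPBpp for some $Y\ne\{0\}$, then $X$ must be uniformly smooth. We quote this only as motivation; no proof below uses it. The example in $\ell_1^2$ above shows the phenomenon: $(\ell_1^2,\mathbb R)$ fails the BPBpp. Proposition 1 says that $\mathbb K$ is a universal BPBpp range space.

The following question is from "Recent results of the Bishop-Phelps-Bollobás point property", https://um.es/beca/NoLiFA/charlas/talk_Dantas_NoLiFA.pdf: if $Y$ is a universal BPBp range space, must $Y$ be a universal BPBpp range space?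

The answer is no, over $\mathbb R$ and over $\mathbb C$, already for a two-dimensional $Y$ and for an $X$ isomorphic to $\ell_2$. Here is $Y$. For $n\ge0$ put
$$c_n=4^{-2^n},\qquad\text{so}\quad c_0=\tfrac14,\quad c_1=\tfrac1{16},\quad c_2=\tfrac1{256},\quad c_{n+1}=c_n^2,$$
and $(c_n)$ decreases to $0$. Let $Y=\mathbb K^2$ with
$$\gamma_n^\pm(a,b)=(1-c_n^2)a\pm c_nb,\qquad\Gamma=\{\gamma_n^\pm:n\ge0\},\qquad\|y\|_Y=\sup_{\gamma\in\Gamma}|\gamma(y)| .$$
We write functionals on $\mathbb K^2$ as row vectors, so $\gamma_n^\pm=(1-c_n^2,\pm c_n)$. The supremum is finite because the coefficients are bounded, and it is a norm because $\gamma_0^+,\gamma_0^-$ are linearly independent. Since $2c_0b=\gamma_0^+(y)-\gamma_0^-(y)$, we have $c_0|b|\le\|y\|$, that is,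
$$|b|\le4\|y\|\quad\text{for }y=(a,b),\qquad\|(0,1)\|_{Y^*}\le4 .\tag{2}$$

**Theorem A.** $Y$ is a universal BPBp range space.

**Theorem B.** There is a uniformly smooth $X$, isomorphic to $\ell_2$ and even with $X^*$ having modulus of convexity of power type 2, such that $(X,Y)$ fails the BPBpp.

The last theorem involves one more notion.

**Definition (property $\beta$).** $Z$ has Lindenstrauss' property $\beta$ if there are $\{(z_\alpha,z_\alpha^*)\}\subset S_Z\times S_{Z^*}$ and $0\le\varrho<1$ with $z_\alpha^*(z_\alpha)=1$, $|z_\alpha^*(z_{\alpha'})|\le\varrho$ for $\alpha\ne\alpha'$, and $\|z\|=\sup_\alpha|z_\alpha^*(z)|$ for all $z$. For example, $\ell_\infty^n$ with its unit vectors and coordinate functionals has it, with $\varrho=0$. The space $\{0\}$ is allowed as a trivial case.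

**Theorem C.** If $Z$ has property $\beta$, then $Y\oplus_\infty Z$ is a universal BPBp range space but not a universal BPBpp range space. Consequently, for every finite $n$, $\mathbb K^n$ has a norm that is universal BPBp range but not universal BPBpp range if and only if $n\ge2$. A real Banach space $W$ of any dimension has an equivalent norm with this feature if and only if $\dim W\ge2$.

## 3. Repairing one norming functional, and its quadratic price

The norm of $Y$ is a supremum over a set $\Gamma$ of functionals. If $\|Tx\|$ is nearly $1$, then $|\gamma(Tx)|$ is nearly $1$ for some $\gamma\in\Gamma$, and $\gamma\circ T$ is a scalar functional that nearly attains its norm at $x$. The natural plan is to repair this single functional by the scalar theory and to change $T$ only in a direction in which the other elements of $\Gamma$ are not disturbed. The next lemma says exactly how accurate the scalar repair must be.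

**Lemma 2 (repair).** Let $\Gamma\subset B_{Y^*}$ with $\|y\|=\sup_{\gamma\in\Gamma}|\gamma(y)|$. Let $y_0\in S_Y$, $y_0^*\in\Gamma$, $d\in(0,1]$ satisfy $y_0^*(y_0)=1$ and $|\gamma(y_0)|\le1-d$ for all $\gamma\in\Gamma\setminus\{y_0^*\}$. Let $T\in\mathcal L(X,Y)$, $\|T\|=1$, $|\theta|=1$ and $f_0=\theta\,y_0^*\circ T$. Let $t\in(0,1)$, and let $x_0\in S_X$ and $f\in S_{X^*}$ satisfy
$$f(x_0)=1,\qquad\|f-f_0\|\le t\,d .$$
Then the operator $Sz=(1-t)Tz+\big[f(z)-(1-t)f_0(z)\big]\bar\theta\,y_0$ satisfies $\|S\|=\|Sx_0\|=1$ and $\|S-T\|\le3t$.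

*Proof.* Let $e=\|f-f_0\|$. Since $\|f_0\|\le1$, $\|f-(1-t)f_0\|\le e+t$. As $y_0^*\circ T=\bar\theta f_0$ and $y_0^*(y_0)=1$,
$$y_0^*\circ S=(1-t)\bar\theta f_0+\bar\theta\big(f-(1-t)f_0\big)=\bar\theta f,$$
which has norm one. For $\gamma\in\Gamma\setminus\{y_0^*\}$,
$$\|\gamma\circ S\|\le(1-t)+(t+e)(1-d)\le1+e-td\le1 .$$
Hence $\|S\|=\sup_\gamma\|\gamma\circ S\|\le1$. Also $\|Sx_0\|\ge|y_0^*(Sx_0)|=|f(x_0)|=1$. Finally $\|S-T\|\le t\|T\|+(e+t)\|y_0\|\le2t+td\le3t$. $\square$

So the factor $1-t$ in front of $T$ creates room $td$ below every other functional, and this room must absorb the error $e$ of the scalar repair.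

**Remark (property $\beta$ targets keep the point).** If $Y$ has property $\beta$ and $X$ is uniformly smooth, this plan works with $x_0=x$. Put $d=1-\varrho$, and given $\varepsilon$ let $t=\varepsilon/4$. Let $\eta$ be the number from Proposition 1 for the accuracy $td$. If $\|T\|=1$ and $\|Tx\|>1-\eta$, choose $\alpha$ with $|z_\alpha^*(Tx)|>1-\eta$ and $|\theta|=1$ such that $f_0=\theta z_\alpha^*\circ T$ has $f_0(x)=|z_\alpha^*(Tx)|$. Proposition 1 gives $f\in S_{X^*}$ with $f(x)=1$ and $\|f-f_0\|<td$. Lemma 2 with $\Gamma=\{z_\alpha^*\}$ and $x_0=x$ gives $S$ with $\|S-T\|\le3t<\varepsilon$.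

A counterexample must therefore allow $d$ to degenerate. If we may move the point, a degenerating $d$ is still affordable, because the scalar repair then costs only a multiple of $s$ and not $\sqrt s$. The tool is a classical theorem.

**Brøndsted–Rockafellar theorem.** Let $X$ be a real Banach space, $\varphi$ a proper convex lower semicontinuous function on $X$, $s,k>0$, $\varphi(x)<\infty$, and $f_0\in X^*$ with $\varphi(z)\ge\varphi(x)+f_0(z-x)-s$ for all $z$. Then there are $x_0\in X$ with $\varphi(x_0)<\infty$ and $g\in X^*$ with $\varphi(z)\ge\varphi(x_0)+g(z-x_0)$ for all $z$, $\|x-x_0\|\le s/k$ and $\|g-f_0\|\le k$.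

Take for $\varphi$ the function that is $0$ on $B_X$ and $\infty$ elsewhere. The hypothesis on $f_0$ becomes $x\in B_X$ and $f_0(x)\ge\|f_0\|-s$; the conclusion on $g$ becomes $x_0\in B_X$ and $g(x_0)=\|g\|$. In the complex case apply this to real parts, since $f\mapsto\operatorname{Re}f$ is an isometry of $X^*$ onto the dual of the underlying real space. Thus: if $x\in B_X$ and $\operatorname{Re}f_0(x)\ge\|f_0\|-s$, then for each $k>0$ there are $x_0\in B_X$ and $g\in X^*$ with
$$\operatorname{Re}g(x_0)=\|g\|,\qquad\|x-x_0\|\le s/k,\qquad\|g-f_0\|\le k .\tag{3}$$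
With $k=2s/\varepsilon$ the point moves by at most $\varepsilon/2$, and the functional by an amount linear in $s$.

**Lemma 3 (sufficient condition for universal BPBp).** Let $\Gamma\subset B_{Y^*}$ with $\|y\|=\sup_{\gamma\in\Gamma}|\gamma(y)|$. Suppose that for every $\delta\in(0,1)$ there are triples $(y_j,y_j^*,d_j)\in S_Y\times\Gamma\times(0,1]$, $j\in J$, with

1. $y_j^*(y_j)=1$ and $|\gamma(y_j)|\le1-d_j$ for all $\gamma\in\Gamma\setminus\{y_j^*\}$;
2. $d:=\inf_jd_j>0$;
3. for every $y\in S_Y$ there is $j$ with $|y_j^*(y)|\ge1-\delta d_j$.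

Then $Y$ is a universal BPBp range space, and for each $\varepsilon$ one $\eta(\varepsilon)$ serves all $X$.

*Proof.* Let $\varepsilon\in(0,1)$. Put $t=\varepsilon/4$ and $\delta=\varepsilon^2/40$, take the triples for this $\delta$, and let $\eta=\delta d$. Let $\|T\|=1$, $x\in S_X$ and $\|Tx\|>1-\eta$.

**Step 1: choose the functional to repair.** Apply condition 3 to $Tx/\|Tx\|$. There is $j$ with
$$|y_j^*(Tx)|\ge(1-\eta)(1-\delta d_j)\ge1-\eta-\delta d_j\ge1-s,\qquad s:=2\delta d_j,$$
since $\eta=\delta d\le\delta d_j$. Choose $|\theta|=1$ such that $f_0:=\theta\,y_j^*\circ T$ has $f_0(x)=|y_j^*(Tx)|$. Then $\|f_0\|\le1$ and $f_0(x)\ge1-s\ge\|f_0\|-s$.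

**Step 2: repair it, moving the point.** Apply (3) with $k=2s/\varepsilon$. Here $s\le\varepsilon^2/20$ and $k\le\varepsilon/10$. Since $\|f_0\|\ge1-s$, we get $\|g\|\ge1-s-k>0$, and also $\|g\|\le1+k$. From $\operatorname{Re}g(x_0)=\|g\|>0$ and $\|x_0\|\le1$ we get $\|x_0\|=1$ and $g(x_0)=\|g\|$. So $f:=g/\|g\|$ satisfies $\|f\|=1=f(x_0)$. Moreover $\|x-x_0\|\le s/k=\varepsilon/2<\varepsilon$.

**Step 3: check the accuracy that Lemma 2 demands.** We have $\|f-g\|=\big|1-\|g\|\big|\le s+k$, so
$$\|f-f_0\|\le s+2k=s+\frac{4s}\varepsilon\le\frac{5s}\varepsilon=\frac{10\,\delta d_j}\varepsilon=\frac{\varepsilon d_j}4=t\,d_j .$$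
Lemma 2 gives $S$ with $\|S\|=\|Sx_0\|=1$ and $\|S-T\|\le3t<\varepsilon$. The number $\eta$ depends only on $\varepsilon$ and $Y$. $\square$

Note how the order of choices works: $\delta$ comes first, the $d_j$ may depend on it, and condition 3 asks for a defect at most $\delta d_j$, that is, small compared with $d_j$.

Now try to run the same proof with $x_0=x$ for a uniformly smooth $X$. Step 1 is unchanged, and in Step 2 we use Proposition 1 in place of (3). Step 3 is where it stops. In a Hilbert space, (1) says that a norm-one $f_0$ with $f_0(x)=1-s$ is at distance exactly $\sqrt{2s}$ from the only candidate $f$, so the requirement $\|f-f_0\|\le td_j$ becomes $s\le\frac12t^2d_j^2$. Condition 3 guarantees only a defect of order $\delta d_j$, and to get from $\delta d_j$ to $d_j^2$ we would need $\delta\lesssim t^2d_j$, although $d_j$ was chosen after $\delta$. If $d$ does not depend on $\delta$ this is harmless, as the Remark shows. So we look for a $Y$ in which the defects are small compared with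 $d_j$ but large compared with $d_j^2$.

## 4. Vertices on a parabola: proof of Theorem A

The first functionals in $\Gamma$ are
$$\gamma_0^\pm=\big(\tfrac{15}{16},\pm\tfrac14\big),\qquad\gamma_1^\pm=\big(\tfrac{255}{256},\pm\tfrac1{16}\big),\qquad\gamma_2^\pm=\big(\tfrac{65535}{65536},\pm\tfrac1{256}\big).$$
They lie on the parabola $u=1-v^2$ and converge, very sparsely, to its vertex $(1,0)$, which is not in $\Gamma$. So $\|(1,0)\|_Y=\sup_n(1-c_n^2)=1$ is not attained on $\Gamma$.

*Proof of Theorem A.* We verify the hypotheses of Lemma 3.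

**Step 1: points that single out $\gamma_n^\pm$, $n\ge1$.** For $z>0$,
$$\gamma_n^+(1,z)-\gamma_m^+(1,z)=c_m^2-c_n^2+(c_n-c_m)z=(c_m-c_n)(c_m+c_n-z).\tag{4}$$
For $m<n$ this is positive when $z<c_m+c_n$, and for $m>n$ when $z>c_n+c_m$. So $z$ should lie well between $c_n$ and $c_{n-1}$. Take $z=c_{n-1}/2$ and $M_n=\gamma_n^+(1,z)=1-c_n^2+c_nz\le2$. Recall $c_n=c_{n-1}^2\le c_{n-1}/4$.

- For $m<n$, $c_m\ge c_{n-1}$, so (4) is at least $\frac34c_{n-1}\cdot\frac12c_{n-1}\ge\frac18c_nc_{n-1}$.
- For $m>n$, $c_m\le c_n^2\le c_n/16\le c_{n-1}/64$, so (4), written as $(c_n-c_m)(z-c_n-c_m)$, is at least $\frac34c_n\cdot c_{n-1}\big(\frac12-\frac14-\frac1{64}\big)=\frac{45}{256}c_nc_{n-1}\ge\frac18c_nc_{n-1}$.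
- For all $m$, $M_n-\gamma_m^-(1,z)=c_m^2-c_n^2+(c_n+c_m)z\ge c_n(z-c_n)\ge\frac14c_nc_{n-1}$.

All numbers $\gamma_m^\pm(1,z)$ are positive: they are at least $1-c_m^2-c_mz\ge1-\frac1{16}-\frac14\cdot\frac18>0$. So $\|(1,z)\|=M_n$. Put $y_n^+=(1,z)/M_n$. Then $\gamma_n^+(y_n^+)=1=\|y_n^+\|$, and, because $M_n\le2$,
$$|\gamma(y_n^+)|\le1-\frac{c_nc_{n-1}}{8M_n}\le1-d_n,\qquad d_n:=\frac{c_nc_{n-1}}{16},\qquad\gamma\in\Gamma\setminus\{\gamma_n^+\}.$$
The map $b\mapsto-b$ exchanges $\gamma_m^+$ and $\gamma_m^-$ for every $m$, so $y_n^-=(1,-z)/M_n$ does the same for $\gamma_n^-$, with the same $d_n$.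

**Step 2: points that single out $\gamma_0^\pm$.** We have $\gamma_0^+(1,1)=1-\frac1{16}+\frac14=\frac{19}{16}$. For $m\ge1$, $0<\gamma_m^+(1,1)\le1+c_m\le\frac{17}{16}$, and $0<\gamma_m^-(1,1)\le1$ for all $m\ge0$. So $y_0^\pm=\frac{16}{19}(1,\pm1)$ has norm one, $\gamma_0^\pm(y_0^\pm)=1$, and every other $\gamma\in\Gamma$ satisfies $|\gamma(y_0^\pm)|\le\frac{17}{19}\le1-d_0$ with $d_0=\frac1{16}$.

**Step 3: finitely many triples suffice.** This step verifies condition 3. Given $\delta\in(0,1)$, choose $N\ge1$ with $80\,c_{N-1}\le\delta$, and use the triples $(y_n^\pm,\gamma_n^\pm,d_n)$, $0\le n\le N$. Condition 1 is Steps 1 and 2, and condition 2 holds because there are finitely many triples. Let $y=(a,b)\in S_Y$. If $|\gamma_n^\pm(y)|=1$ for some $n\le N$ and some sign, condition 3 is clear. Otherwise the finitely many values with $n\le N$ are all below $1$, so by (2)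
$$1=\sup_{n>N,\pm}|\gamma_n^\pm(y)|\le|a|+c_{N+1}|b|\le|a|+4c_N^2 ,$$
and $|a|\ge1-4c_N^2$. Since $\max(|p+q|,|p-q|)\ge|p|$,
$$\max_\pm|\gamma_N^\pm(y)|\ge(1-c_N^2)|a|\ge(1-c_N^2)(1-4c_N^2)\ge1-5c_N^2 .$$
Finally $5c_N^2=5\,c_N\,c_{N-1}^2\le\frac{\delta}{16}\,c_Nc_{N-1}=\delta d_N$, which is condition 3. Lemma 3 applies. $\square$

Let us compare with the quadratic price. At $y=(1,0)$ the functional $\gamma_n^\pm$ has defect $c_n^2=c_nc_{n-1}^2=16c_{n-1}d_n$, which is small compared with $d_n$. But $c_n^2/d_n^2=256/c_{n-1}^2\to\infty$: it is huge compared with $d_n^2$. So at $(1,0)$ the repair that keeps the point does not go through with these $d_n$, whatever $n$ we use. This defeats a method; to defeat the property we must build $X$.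

## 5. Domain planes cut out by relaxed edges

Suppose $S:E\to Y$ is close to the formal identity, where $E$ is $\mathbb K^2$ with a suitable norm, $\|S\|\le1$, and $S$ attains its norm at $e_1=(1,0)$. Dually, $S^*$ maps the functionals $\gamma_n^\pm$ into the ball of $E^*$, and it must send some $\gamma_m^\pm$, or their limit $(1,0)$, to a norm-one functional attaining its norm at $e_1$. If the ball of $E^*$ touches $|u|=1$ only at the points $(\theta,0)$, with $|\theta|=1$, then that vertex must be dragged exactly to $(\theta,0)$. All other vertices are dragged along, because $S^*$ is linear. We want the ball of $E^*$ to fit the points $\gamma_n^\pm$ so tightly that there is no room for this.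

The natural tight shape comes from the chords of the parabola $u=1-v^2$. The points with $v=p$ and $v=q$ lie on the line $u+(p+q)v=1+pq$, because $1-p^2+(p+q)p=1+pq$. For $\gamma_j^+,\gamma_{j-1}^+$ this is $u+(c_j+c_{j-1})v=1+c_jc_{j-1}$. Since $c_j=c_{j-1}^2$ is much smaller than $c_{j-1}$, we drop it from the slope and use the constraint $|u|+c_{j-1}|v|\le1+c_jc_{j-1}$. For the last index we use $|u|+c_{k-1}|v|\le1$, which creates the corner at $(1,0)$ and cuts off the vertices with $n\ge k$, but only slightly. A small Euclidean part makes everything uniformly convex, with constants independent of $k$.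

**Definition (the planes $E_k$ and the space $X$).** Let $\kappa=\frac1{20}$. For $k\ge2$ put $\omega_j=c_jc_{j-1}$ for $1\le j<k$ and $\omega_k=0$. For $w=(u,v)\in\mathbb K^2$ let $|w|_2^2=|u|^2+|v|^2$,
$$|w|_k=\max\Big\{|v|,\ \max_{1\le j\le k}\frac{|u|+c_{j-1}|v|}{1+\omega_j}\Big\},\qquad N_k(w)^2=(1-\kappa)|w|_k^2+\kappa|w|_2^2 .$$
(When $k=2$ the symbol $|\cdot|_2$ always means the Euclidean norm; the polygonal norm enters the arguments below only through $N_k$ or with a general index $k$.) Both $|\cdot|_k$ and $N_k$ are norms depending only on $|u|$ and $|v|$; for $N_k$, take the Euclidean combination of two norms. Let $E_k$ be $\mathbb K^2$ with the norm whose dual norm is $N_k$, that is, $E_k^*=(\mathbb K^2,N_k)$ under $w(x)=ux_1+vx_2$. Let $X=\big(\bigoplus_{k\ge2}E_k\big)_{\ell_2}$, so that $X^*=\big(\bigoplus_{k\ge2}(\mathbb K^2,N_k)\big)_{\ell_2}$.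

For instance, for $k=2$ the polygonal part is $\max\big\{|v|,\ \frac{|u|+|v|/4}{1+1/64},\ |u|+\frac{|v|}{16}\big\}$.

**Lemma 4.** $X^*$ has modulus of convexity of power type 2. Hence $X$ is uniformly smooth. Moreover $X$ is isomorphic to $\ell_2$.

*Proof.* Since $c_{j-1}\le1$ and $\omega_j\ge0$, $|w|_k\le|u|+|v|$, so $|w|_k^2\le2|w|_2^2$ and
$$\kappa|w|_2^2\le N_k(w)^2\le2|w|_2^2 .\tag{5}$$
Let $F=(F_k)$ and $G=(G_k)$ be in $X^*$. In each coordinate use convexity of $|\cdot|_k^2$ for the first part of $N_k^2$ and the parallelogram law for the Euclidean part: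
$$N_k\Big(\frac{F_k+G_k}2\Big)^2\le\frac12\big(N_k(F_k)^2+N_k(G_k)^2\big)-\frac\kappa4|F_k-G_k|_2^2 .$$
Sum over $k$ and use $|F_k-G_k|_2^2\ge\frac12N_k(F_k-G_k)^2$:
$$\Big\|\frac{F+G}2\Big\|^2\le\frac12\big(\|F\|^2+\|G\|^2\big)-\frac\kappa8\|F-G\|^2 .$$
If $\|F\|,\|G\|\le1$ and $\|F-G\|\ge\varepsilon$, then $\|\frac{F+G}2\|\le\sqrt{1-\kappa\varepsilon^2/8}\le1-\kappa\varepsilon^2/16$. So $\delta_{X^*}(\varepsilon)\ge\kappa\varepsilon^2/16$, and $X$ is uniformly smooth by duality. By (5), the norm of $E_k$ is equivalent to the Euclidean norm with constants independent of $k$, namely $\frac1{\sqrt2}|x|_2\le\|x\|_{E_k}\le\kappa^{-1/2}|x|_2$, so $X$ is isomorphic to $\ell_2$. $\square$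

**Lemma 5 (facts about $N_k$).** Let $k\ge2$ and $w=(u,v)$.

(a) $N_k(w)\ge|u|$, $N_k(w)\ge|v|$ and $N_k(1,0)=1$. So $\|e_1\|_{E_k}=1$ for $e_1=(1,0)$.

(b) If $N_k(w)\le1$ and $|u|=1$, then $v=0$.

(c) $N_k(\gamma_n^\pm)\le1+c_k$ for all $n\ge0$.

(d) If $N_k(w)\le1$, then $|u|+(1-\kappa)c_{j-1}|v|\le1+\omega_j$ for $1\le j\le k$.

*Proof.* (a) As $\omega_k=0$, $|w|_k\ge|u|+c_{k-1}|v|\ge|u|$; also $|w|_k\ge|v|$, and $|w|_2\ge\max(|u|,|v|)$. The two inequalities follow. For $w=(1,0)$, $|w|_k=\max_j\frac1{1+\omega_j}=1$ and $|w|_2=1$. Finally $\|e_1\|_{E_k}=\sup\{|u|:N_k(u,v)\le1\}=1$.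

(b) Since $|w|_k\ge|u|=1$, $1\ge N_k(w)^2\ge(1-\kappa)+\kappa(1+|v|^2)=1+\kappa|v|^2$.

(c) The Euclidean part is $|\gamma_n^\pm|_2^2=(1-c_n^2)^2+c_n^2=1-c_n^2+c_n^4\le1$. For the polygonal part, $|v|=c_n\le1$, and we have to bound $|u|+c_{j-1}|v|=1-c_n^2+c_{j-1}c_n$. If $n\le j-1$, then $c_{j-1}\le c_n$ and this is at most $1$. If $n\ge j$, it is at most $1+c_{j-1}c_n\le1+c_jc_{j-1}$. For $j<k$ both bounds are at most $1+\omega_j$, so the quotient is at most $1$. For $j=k$ the denominator is $1$, and the quotient is at most $1+c_kc_{k-1}\le1+c_k$. So $|\gamma_n^\pm|_k\le1+c_k$ and $N_k(\gamma_n^\pm)^2\le(1-\kappa)(1+c_k)^2+\kappa\le(1+c_k)^2$.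

(d) By convexity of the square, $\sqrt{(1-\kappa)A^2+\kappa B^2}\ge(1-\kappa)A+\kappa B$ for $A,B\ge0$. Hence
$$1\ge N_k(w)\ge(1-\kappa)|w|_k+\kappa|w|_2\ge(1-\kappa)\frac{|u|+c_{j-1}|v|}{1+\omega_j}+\kappa|u| .$$
Multiply by $1+\omega_j\ge1$ and use $\kappa|u|(1+\omega_j)\ge\kappa|u|$. $\square$

## 6. A vertex cannot be dragged to $(1,0)$: proof of Theorem B

**Step 1: operators that almost attain their norm at $e_1$.** Let $T_k:E_k\to Y$ be the formal identity. As row vectors, $T_k^*\gamma=\gamma$, so by (c)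
$$\|T_k\|=\sup_{\gamma\in\Gamma}N_k(\gamma)\le1+c_k,\qquad\|T_ke_1\|_Y=\sup_n(1-c_n^2)=1 .$$
In particular $\|T_k\|\ge1$. Let $P_k:X\to E_k$ be the coordinate projection, $\tilde T_k=T_kP_k/\|T_k\|$, and let $\tilde x_k\in S_X$ be the copy of $e_1$ in $E_k$. Then $\|\tilde T_k\|=1$ and $\|\tilde T_k\tilde x_k\|=1/\|T_k\|\ge\frac1{1+c_k}\to1$.

**Step 2: what the BPBpp would give.** Suppose $(X,Y)$ has the BPBpp, and let $\eta=\eta(\frac1{200})$. Choose $k\ge2$ with $\frac1{1+c_k}>1-\eta$. Note that $c_k\le c_2=\frac1{256}\le\frac1{200}$. Let $\tilde S$ be the operator given for $\tilde T_k,\tilde x_k$, and let $S=\tilde S|_{E_k}$. Restricting $\tilde T_k$ to $E_k$ gives $T_k/\|T_k\|$, which is at distance $\|T_k\|-1$ from $T_k$. So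
$$\|S\|\le1,\qquad\|Se_1\|=1,\qquad\|S-T_k\|<\frac1{200}+(\|T_k\|-1)\le\frac1{200}+c_k\le\frac1{100} .\tag{6}$$
From here on we work in the single plane $E_k$, and (6) is all we use.

**Step 3: find the dragged vertex.** Put $c_\infty=0$ and $\gamma_\infty^\pm=(1,0)=\lim_n\gamma_n^\pm$. The set $\Gamma\cup\{\gamma_\infty^+\}$ is compact, is contained in $B_{Y^*}$, and gives the same supremum as $\Gamma$. So $\|Se_1\|=1$ is attained: $|\gamma_m^\pm(Se_1)|=1$ for some $0\le m\le\infty$ and some sign.

We may take the sign $+$. Indeed, $R(x_1,x_2)=(x_1,-x_2)$ is an isometry of $E_k$ (since $N_k$ depends only on $|u|,|v|$) and of $Y$, it commutes with $T_k$ and fixes $e_1$. So $RSR$ also satisfies (6), and $|\gamma_m^+(RSRe_1)|=|\gamma_m^-(Se_1)|$. If the sign is $-$, we replace $S$ by $RSR$.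

Now $S^*\gamma_m^+=\gamma_m^+\circ S$ has $N_k(S^*\gamma_m^+)\le1$, and its first coordinate is $\gamma_m^+(Se_1)$, of modulus $1$. By (b),
$$S^*\gamma_m^+=\theta(1,0),\qquad|\theta|=1 .\tag{7}$$
The second coordinate of $T_k^*\gamma_m^+$ is $c_m$. By (a) and (6), $c_m\le N_k\big((S-T_k)^*\gamma_m^+\big)\le\frac1{100}<c_1$, hence $m\ge2$.

**Step 4: compute where all vertices go.** The map $\gamma\mapsto S^*\gamma=\gamma\circ S$ is linear, also over $\mathbb C$. Write $S^*(1,0)=(\alpha,\beta)$ and $S^*(0,1)=(\mu,\nu)$. By (7),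
$$(1-c_m^2)\alpha+c_m\mu=\theta,\qquad(1-c_m^2)\beta+c_m\nu=0 .$$
Solve for $\alpha,\beta$ and insert them into $S^*\gamma_n^\pm=\big((1-c_n^2)\alpha\pm c_n\mu,\ (1-c_n^2)\beta\pm c_n\nu\big)$. For $0\le n<\infty$,
$$S^*\gamma_n^\pm=\big(r_n\theta+\mu q_n^\pm,\ \nu q_n^\pm\big),\qquad r_n=\frac{1-c_n^2}{1-c_m^2},\qquad q_n^\pm=\pm c_n-r_nc_m\in\mathbb R .\tag{8}$$
By (2), (a) and (6), $|\nu-1|\le N_k\big((S-T_k)^*(0,1)\big)\le\frac4{100}$, so
$$\rho:=(1-\kappa)|\nu|\ge0.95\cdot0.96>0.9 .$$

**Step 5: one inequality for every vertex and every edge.** Let $\tau=\operatorname{Re}(\bar\theta\mu)$. For real $q$, $|r_n\theta+\mu q|=|r_n+\bar\theta\mu q|\ge r_n+\tau q$. Since $N_k(S^*\gamma_n^\pm)\le1$, fact (d) gives, for all $0\le n<\infty$, both signs and all $1\le j\le k$,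
$$r_n+\tau q_n^\pm+\rho\,c_{j-1}|q_n^\pm|\le1+\omega_j .\tag{9}$$
The only unknown that matters is the real number $\tau$, which measures how $S^*$ tilts the picture. Here is why it cannot be chosen, for $2\le m<k$, with $c=c_{m-1}$ and lower-order terms suppressed. Dragging $\gamma_m^+$ to height $0$ drags $\gamma_m^-$ to height about $-2c_m$. There the edge $j=m$ forces $2\tau c_m\ge2\rho c\,c_m-c\,c_m$, that is, $\tau\ge(\rho-\frac12)c$. This tilt raises $\gamma_{m-1}^+$, which sits at height about $c$; there the same edge forces $-c^2+\tau c+\rho c^2\lesssim0$, that is, $\tau\lesssim(1-\rho)c$. Since $\rho>0.9$, these contradict each other. The three cases below make this exact.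

**Step 6: the case $m=\infty$.** No vertex has moved, and we must contradict the corner. Take $n=k$ and $j=k$. Here $r_k=1-c_k^2$, $q_k^\pm=\pm c_k$ and $\omega_k=0$. With the sign for which $\tau q_k^\pm\ge0$, (9) gives $1-c_k^2+\rho c_{k-1}c_k\le1$. So $\rho\le c_k/c_{k-1}=c_{k-1}\le\frac1{16}$, a contradiction.

**Step 7: the case $k\le m<\infty$.** The dragged vertex is one of those that the corner cuts off, so we use the edge $j=k$, with $\omega_k=0$. For $n=m$ and sign $-$ we have $r_m=1$ and $q_m^-=-2c_m$, and (9) reads $1-2\tau c_m+2\rho c_{k-1}c_m\le1$. So $\tau\ge\rho c_{k-1}$. Let $c=c_{k-1}\le\frac1{16}$, so $c_m\le c_k=c^2$. For $n=k-1$ and sign $+$ we have $c_n=c\ge c_m$, hence $1-c^2\le r_n\le1$ and $q_n^+\ge c-c^2>0$. By (9),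
$$1\ge1-c^2+(\tau+\rho c)q_n^+\ge1-c^2+2\rho c\cdot c(1-c),$$
so $2\rho(1-c)\le1$. But $2\rho(1-c)\ge1.8\cdot\frac{15}{16}>1$, a contradiction.

**Step 8: the case $2\le m<k$.** Now we use the edge $j=m$. Let $c=c_{m-1}\le c_1=\frac1{16}$, so $c_m=c^2$ and $\omega_m=c_mc_{m-1}=c^3$. For $n=m$ and sign $-$, again $r_m=1$ and $q_m^-=-2c^2$, and (9) reads
$$1-2\tau c^2+2\rho c^3\le1+c^3,\qquad\text{so}\quad\tau\ge\big(\rho-\tfrac12\big)c .$$
For $n=m-1$ and sign $+$ we have $1-c^2\le r_n\le1$ and $q_n^+\ge c-c^2=c(1-c)>0$. Since $\tau+\rho c\ge(2\rho-\frac12)c>0$, (9) gives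
$$1-c^2+\big(2\rho-\tfrac12\big)c^2(1-c)\le1+c^3,\qquad\text{that is}\quad\big(2\rho-\tfrac12\big)(1-c)\le1+c .$$
The left side is at least $1.3\cdot\frac{15}{16}>1.21$, and the right side is at most $\frac{17}{16}<1.07$, a contradiction.

All cases $2\le m\le\infty$ are impossible, so $(X,Y)$ fails the BPBpp, already for $\varepsilon=\frac1{200}$. With Lemma 4 this proves Theorem B. $\square$

The infinite sum over $k$ is there because one space $X$ must defeat every $\eta$: for each $k$, the operator $\tilde T_k$ has defect at most $1-\frac1{1+c_k}$ at $\tilde x_k$, which tends to $0$, while the distance $\frac1{200}$ stays the same.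

## 7. Sums with property $\beta$ spaces, and all dimensions: proof of Theorem C

**Step 1: property $\beta$ implies the hypotheses of Lemma 3.** This supplies a function $\eta$ for $Z$. Let $Z\ne\{0\}$ have property $\beta$. Take $\Gamma=\{z_\alpha^*\}$, the triples $(z_\alpha,z_\alpha^*,d_\alpha)$ and $d_\alpha=1-\varrho$ for every $\delta$. Conditions 1 and 2 are immediate, and condition 3 holds because $\sup_\alpha|z_\alpha^*(y)|=1>1-\delta(1-\varrho)$ for $y\in S_Z$. So $Z$ is a universal BPBp range space, with $\eta$ independent of the domain. If $Z=\{0\}$, then $Y\oplus_\infty Z=Y$, and the first assertion of Theorem C is Theorems A and B.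

**Step 2: $Y\oplus_\infty Z$ is a universal BPBp range space.** By Lemma 3 there are functions $\eta_Y,\eta_Z$ valid for all domains. Let $\eta_0(\varepsilon)=\min\{\eta_Y(\varepsilon/2),\eta_Z(\varepsilon/2),\varepsilon/2\}$. Let $T=(T_1,T_2):X\to Y\oplus_\infty Z$ with $\|T\|=\max(\|T_1\|,\|T_2\|)=1$ and $\|Tx\|=\max(\|T_1x\|,\|T_2x\|)>1-\eta_0(\varepsilon)$, where now $X$ is any Banach space and $x\in S_X$. Suppose $\|T_1x\|>1-\eta_0(\varepsilon)$; the other case is identical with the roles of $Y$ and $Z$ exchanged. Then $0<1-\eta_0(\varepsilon)<\|T_1\|\le1$. The operator $T_1/\|T_1\|$ is at distance $1-\|T_1\|<\varepsilon/2$ from $T_1$, and $\big\|\frac{T_1}{\|T_1\|}x\big\|\ge\|T_1x\|>1-\eta_Y(\varepsilon/2)$. The BPBp of $(X,Y)$ for $\varepsilon/2$ gives $S_1$ and $x_0$ with $\|S_1\|=\|S_1x_0\|=1$, $\|x_0-x\|<\varepsilon/2$ and $\big\|S_1-\frac{T_1}{\|T_1\|}\big\|<\varepsilon/2$. Put $S=(S_1,T_2)$. Then $\|S\|=1=\|Sx_0\|$, since $\|T_2\|\le1$, and $\|S-T\|=\|S_1-T_1\|<\varepsilon$.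

**Step 3: $Y\oplus_\infty Z$ is not a universal BPBpp range space.** We transfer the failure from $Y$. Let $X$ be as in Theorem B and suppose $(X,Y\oplus_\infty Z)$ had the BPBpp, with function $\eta$. Let $T\in\mathcal L(X,Y)$, $\|T\|=1$, $x\in S_X$, $\|Tx\|>1-\eta(\varepsilon)$, and apply the property to $(T,0)$. We get $(S_1,S_2)$ of norm one with $\max(\|S_1x\|,\|S_2x\|)=1$, $\|S_1-T\|<\varepsilon$ and $\|S_2\|<\varepsilon<1$. So $\|S_2x\|<1$, hence $\|S_1x\|=1$, and $\|S_1\|\le1$ gives $\|S_1\|=1$. Thus $(X,Y)$ would have the BPBpp, contradicting Theorem B. This proves the first assertion of Theorem C.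

**Step 4: norms in every dimension at least 2.** For $2\le n<\infty$ use $Y\oplus_\infty\ell_\infty^{n-2}$ on $\mathbb K^n$, since $\ell_\infty^{n-2}$ has property $\beta$. For a real Banach space $W$ with $\dim W\ge2$, write $W\simeq\mathbb R^2\oplus W_0$ with $W_0$ closed of codimension $2$. Give $W_0$ an equivalent norm with property $\beta$; every Banach space has one, by J. R. Partington, *Norm attaining operators*, Israel J. Math. 43 (1982). Give $\mathbb R^2$ the norm of $Y$. Then $Y\oplus_\infty W_0$ is isomorphic to $W$, which transports to an equivalent norm on $W$, and by Steps 2 and 3 it has the required feature.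

**Step 5: dimension at most 1 is impossible.** For the target $\{0\}$ there are no operators of norm one, so both properties hold vacuously. A one-dimensional space is isometric to $\mathbb K$, whatever its norm, and Proposition 1, applied to functionals of norm one, says that $\mathbb K$ is a universal BPBpp range space: the functional $h$ there satisfies $\|h\|=1=|h(x)|$ and $\|f-h\|<\varepsilon$. So no norm on a space of dimension at most $1$ has the feature, and dimension $2$ is the smallest possible for a counterexample. $\square$
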